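
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{Preemptive scheduling with a migration delay:\\ when do $m-1$ migrations suffice?}


\begin{abstract}
Jobs are scheduled preemptively on $m$ identical machines so as to minimize the
makespan, and a job that moves to another machine must pause for at least a
fixed delay $d$. It was conjectured that some optimal schedule
always uses at most $m-1$ migrations. We show that this is true for $m\le 4$ and
false for every $m\ge 5$: for each $m\ge5$ there is an instance in which every
optimal schedule has at least $m$ migrations, made by at least $m$ different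
jobs. The smallest counterexample given here has five machines and ten jobs.
\end{abstract}

\section{The question}

There are $m$ identical machines and $n$ jobs with processing times
$p_1,\dots,p_n>0$, all available at time $0$. A job may be interrupted and
resumed later, on the same or on another machine, but it never runs on two
machines at once. A schedule cuts the jobs into finitely many \emph{pieces} of
positive length. If two consecutive pieces of a job lie on different machines,
the job \emph{migrates} between them, and then the later piece must start at
least $d$ time units after the earlier one ends, where $d\ge0$ is a given
\emph{migration delay}. Resuming on the same machine needs no delay. We want to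
minimize the makespan, and among the optimal schedules we ask for one with few
migrations, counted over all jobs.

Every schedule has makespan at least
\[
   \Delta=\max\Bigl\{\tfrac1m\sum_j p_j,\ \max_j p_j\Bigr\}.
\]
For $d=0$ this value is attained by McNaughton's rule \cite{source}. It can be
reached by wrapping around: lay the jobs one after another on a line, cut the
line at the multiples of $\Delta$, and give the $i$-th interval to machine $i$. A
job that straddles a cut runs at the end of the time horizon on one machine and
at the beginning on the next; the two runs do not overlap because
$p_j\le\Delta$. There are at most $m-1$ cuts, hence at most $m-1$ migrations. At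
the other extreme, if $d>\sum_j p_j$, no optimal schedule has a migration, since
running all jobs on one machine takes less time than the delay. In between, a
migration is possible but costs time.

There is a good reason to expect the bound $m-1$ for every $d$. Forget the timing
and record only how much of each job is processed on each machine. Draw the
bipartite graph between jobs and machines whose edges are the nonzero amounts. If
it contains a cycle, shift work around the cycle, alternately adding and
subtracting, until some amount becomes zero; all job lengths and machine loads
are preserved. Repeating this we reach a forest, with at most $n+m-1$ edges. If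
job $j$ is on $r_j+1$ machines, this says $\sum_j r_j\le m-1$, and, timing
aside, a job on $r_j+1$ machines need not migrate more than $r_j$ times. So only
the timing can spoil the bound.

It is conjectured in \cite{source} that \emph{for $m$ machines $m-1$ migrations
suffice}, that is, every instance has an optimal schedule with at most $m-1$
migrations in total. The same source records that one migration suffices for
$m=2$ and two suffice for $m=3$. We show that the timing does matter, but only
from five machines on.

\begin{theorem}\label{thm:A}
For every $m\ge5$ there is an instance whose optimal makespan is $\Delta$, which
has an optimal schedule with exactly $m$ migrations, and in which every optimal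
schedule has at least $m$ migrations, made by at least $m$ different jobs. For
$m=5$ one may take $d=24$ and the jobs $19,19,34,34,34,8,8,8,8,8$; the optimal
makespan is $36$.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $m\le4$, with arbitrary jobs and $d\ge0$. Every schedule of makespan $C$ can
be replaced by a schedule of makespan at most $C$ with at most $m-1$ migrations.
\end{theorem}

\begin{corollary}\label{cor}
For a given $m$, the statement ``every instance has an optimal schedule with at
most $m-1$ migrations'' is true if and only if $m\le4$.
\end{corollary}

Theorem~\ref{thm:A} also refutes the weaker statement in which one counts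
migrating jobs instead of migrations. Sections~\ref{sec:five}
and~\ref{sec:general} prove Theorem~\ref{thm:A}, first on five machines, where
the whole mechanism is visible. Sections~\ref{sec:tools} and~\ref{sec:four} prove
Theorem~\ref{thm:B}, and Section~\ref{sec:exist} deduces the corollary by showing
that the minimum is attained.

\section{Two inequalities}\label{sec:ineq}

The \emph{part} of a job on a machine is the total of its pieces there. A job
that migrates exactly once has a \emph{first part} on one machine and then a
\emph{second part} on another one. We also write $p(J)$ for the length of a job
$J$.

A job with $r$ migrations spends $p_j$ time units running and at least $rd$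
pausing. So in a schedule of makespan at most $C$,
\begin{equation}\label{eq:basic}
   p_j+rd\le C .
\end{equation}
In particular, \eqref{eq:basic} holds for every job that is present on at least
$r+1$ different machines. Reversing time, $t\mapsto C-t$, maps schedules of
makespan at most $C$ to such schedules and exchanges first and second parts.

The second inequality says what happens when several jobs want to leave the same
machine.

\begin{lemma}\label{lem:queue}
In a schedule of makespan at most $C$, let $J_1,\dots,J_r$ be jobs that migrate
exactly once and have their first parts on the same machine $w$, completed on $w$
in this order. Let $y_i$ be the length of the first part of $J_i$. Then for each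
$i$
\begin{equation}\label{eq:queue}
   y_1+\dots+y_{i-1}+p(J_i)+d\le C .
\end{equation}
\end{lemma}

\begin{proof}
Let $f_i$ be the time when the first part of $J_i$ is completed. By then $w$ has
processed all of $y_1,\dots,y_i$, so $f_i\ge y_1+\dots+y_i$. The second part of
$J_i$ has length $p(J_i)-y_i$ and starts no earlier than $f_i+d$. Hence
$f_i+d+p(J_i)-y_i\le C$, which gives \eqref{eq:queue}.
\end{proof}

By time reversal the same holds for jobs with their \emph{second} parts on $w$,
when $J_1$ is the job whose second part starts last on $w$, and so on backward.

\section{Five machines}\label{sec:five}

Take $m=5$, $d=24$, five \emph{long} jobs of lengths $19,19,34,34,34$ and five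
\emph{short} jobs of length $8$. The total is $180=5\cdot36$, so $\Delta=36$. Put
$C=36$.

\paragraph{What a schedule of makespan $36$ looks like.}
It has no idle time. The long jobs are longer than $C-d=12$, so by
\eqref{eq:basic} they do not migrate; a short job migrates at most once, because
$8+2\cdot24>36$. No two long jobs fit on one machine, so each machine has exactly
one of them. What remains for the short jobs is $17$ units on each of two
\emph{wide} machines $v_1,v_2$, and $2$ units on each of three \emph{narrow}
machines $u_1,u_2,u_3$:
\[
  17+17+2+2+2=5\cdot 8 .
\]
Let $G$ be the multigraph on the five machines in which every migrating short job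
is an edge joining its two machines. We ask how few edges $G$ can have.

Reduce modulo $8$. The rooms $17,17,2,2,2$ become $1,1,2,2,2$, and these residues
add up to exactly $8$. So no proper nonempty set of machines has a total room
divisible by $8$. But the room on the machines of a component of $G$ is filled
with complete short jobs. Hence $G$ is connected and has at least four edges.

\paragraph{Four edges are impossible.}
With four edges $G$ is a tree. Remove an edge $J$; the machines fall into two
sets, and every other short job lies entirely in one of them. So the part of $J$
on a side $X$ is congruent modulo $8$ to the sum of the residues of $X$, and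
since both numbers lie strictly between $0$ and $8$, they are equal. A tree leaves
no freedom: \emph{all sizes are forced}.

At a narrow machine $u$, the side of an edge containing $u$ has residue sum at
least $2$, and more than $2$ if $u$ has another edge. As $u$ has only room for
$2$, it is a leaf. So $v_1,v_2$ are adjacent and each narrow machine hangs on one
of them. Say $v_1$ has at least two narrow neighbors. Each of the two
corresponding jobs has $2$ units on its narrow machine and $6$ units on $v_1$. A
third job on $v_1$ goes either to the third narrow machine, with $6$ units on
$v_1$, or to $v_2$ with the third narrow machine behind it, and then it has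
$1+2+2=5$ units on $v_1$. So three jobs have at least $5$ units on $v_1$. Two of
them have both their first parts or both their second parts there, and
Lemma~\ref{lem:queue} (after time reversal in the second case) demands
$5+8+24\le36$. This is false by one unit.

\paragraph{Five edges are enough.}
The inequality would hold if in each such pair the outer part, that is, the first
part completed earlier or the second part started later, had length at most $4$.
A fifth edge makes this possible. Join $v_1$ and $v_2$ by \emph{two} jobs $A$ and
$B$. Now only the sum of their parts on $v_1$ is determined modulo $8$. We take
this sum to be $5$ and split it as $4+1$. On $v_1$ there are then four parts,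
$4,6$ at the beginning and $6,1$ at the end. Figure~\ref{fig:five} shows the
resulting schedule. The pauses of $A,B,D_1,D_2,D_3$ are $28,28,24,27,24$, all at
least $d=24$. The makespan is $36=\Delta$, hence optimal, with five migrations.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.33cm,y=0.68cm,font=\scriptsize]
\node[left] at (0,4.4) {$v_1$};
\draw (0,4) rectangle (4,4.8);  \node at (2,4.4) {$A$};
\draw (4,4) rectangle (10,4.8); \node at (7,4.4) {$D_1$};
\draw[fill=black!12] (10,4) rectangle (29,4.8); \node at (19.5,4.4) {long, $19$};
\draw (29,4) rectangle (35,4.8); \node at (32,4.4) {$D_2$};
\draw (35,4) rectangle (36,4.8); \node at (35.5,4.4) {$B$};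
\node[left] at (0,3.4) {$v_2$};
\draw (0,3) rectangle (7,3.8);  \node at (3.5,3.4) {$B$};
\draw[fill=black!12] (7,3) rectangle (26,3.8); \node at (16.5,3.4) {long, $19$};
\draw (26,3) rectangle (32,3.8); \node at (29,3.4) {$D_3$};
\draw (32,3) rectangle (36,3.8); \node at (34,3.4) {$A$};
\node[left] at (0,2.4) {$u_1$};
\draw[fill=black!12] (0,2) rectangle (34,2.8); \node at (17,2.4) {long, $34$};
\draw (34,2) rectangle (36,2.8); \node at (35,2.4) {$D_1$};
\node[left] at (0,1.4) {$u_2$};
\draw (0,1) rectangle (2,1.8); \node at (1,1.4) {$D_2$};
\draw[fill=black!12] (2,1) rectangle (36,1.8); \node at (19,1.4) {long, $34$};
\node[left] at (0,0.4) {$u_3$};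
\draw (0,0) rectangle (2,0.8); \node at (1,0.4) {$D_3$};
\draw[fill=black!12] (2,0) rectangle (36,0.8); \node at (19,0.4) {long, $34$};
\node at (0,-0.4) {$0$};
\node at (12,-0.4) {$12$};
\node at (24,-0.4) {$24$};
\node at (36,-0.4) {$36$};
\end{tikzpicture}
\caption{An optimal schedule for five machines, delay $d=24$ and jobs
$19,19,34,34,34$ (shaded) and $8,8,8,8,8$ (white). Time runs from left to right.
Each of the five white jobs $A,B,D_1,D_2,D_3$ migrates once; $A$ and $B$ both use
the machines $v_1$ and $v_2$. On $v_1$ the pieces end at $4,10,29,35,36$, on
$v_2$ at $7,26,32,36$; the narrow machines $u_1,u_2,u_3$ give two units each to
$D_1,D_2,D_3$.}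
\label{fig:five}
\end{figure}

\section{All $m\ge5$}\label{sec:general}

For larger $m$ we keep the three narrow machines, which force a branching, and
increase the number $b$ of wide machines.

Let $b=m-3\ge2$ and $d=12b$. The jobs are
\begin{itemize}
\item $m=b+3$ long jobs: $b$ of length $10b-1$ and three of length $17b$;
\item $2b+1$ short jobs of length $4b$.
\end{itemize}
The total work is $10b^2-b+51b+8b^2+4b=18b(b+3)$, and every job has length at
most $17b<18b$, so $\Delta=18b$. Put $C=18b$. For $b=2$ this is the instance of
Section~\ref{sec:five}.

\subsection*{A schedule with $m$ migrations}

Name the machines $v_1,\dots,v_b,u_1,u_2,u_3$. The short jobs $A$,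
$D_1,D_2,D_3$ and $B_1,\dots,B_{b-1}$, which are $b+3=m$ jobs, migrate as follows.
\begin{center}
\renewcommand{\arraystretch}{1.2}
\begin{tabular}{c|l|l|c}
job & first part & second part & pause\\ \hline
$A$ & $v_1$: $[0,2b]$ & $v_b$: $[16b,18b]$ & $14b$\\
$D_1$ & $v_1$: $[2b,5b]$ & $u_1$: $[17b,18b]$ & $12b$\\
$D_2$ & $u_2$: $[0,b]$ & $v_1$: $[15b-1,18b-1]$ & $14b-1$\\
$D_3$ & $u_3$: $[0,b]$ & $v_b$: $[13b,16b]$ & $12b$\\
$B_i$ \ $(1\le i\le b-1)$ & $v_{i+1}$: $[0,4b-i]$ & $v_i$: $[18b-i,18b]$ & $14b$
\end{tabular}
\end{center}
Each of these jobs has total length $4b$, and each pause is at least $d=12b$. We
go through the machines.
\begin{itemize}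
\item $v_1$ carries $A$ and $D_1$ on $[0,5b]$, then $D_2$ on $[15b-1,18b-1]$ and
$B_1$ on $[18b-1,18b]$. The free interval $[5b,15b-1]$ takes a long job of length
$10b-1$.
\item $v_b$ carries $B_{b-1}$ on $[0,3b+1]$, then $D_3$ and $A$ on $[13b,18b]$.
The free interval $[3b+1,13b]$ takes a long job of length $10b-1$.
\item $v_k$, $2\le k\le b-1$, carries $B_{k-1}$ on $[0,4b-k+1]$ and $B_k$ on
$[18b-k,18b]$. The free interval $[4b-k+1,18b-k]$ has length $14b-1$ and takes a
long job of length $10b-1$ and one whole short job.
\item On $u_1$ the interval $[0,17b]$ is free, on $u_2$ and $u_3$ the interval
$[b,18b]$; each takes a long job of length $17b$.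
\end{itemize}
With the $b+3$ migrating and $b-2$ whole short jobs all $2b+1$ short jobs are
scheduled. The makespan is $18b=\Delta$, hence optimal, and there are exactly $m$
migrations. (The jobs $A,B_1,\dots,B_{b-1}$ form a cycle through
$v_1,\dots,v_b$; for $b=2$ it is the double edge of Section~\ref{sec:five}.)

\subsection*{Every optimal schedule has at least $m$ migrations}

Consider any schedule of makespan $C=18b$. Since the total work is $mC$, there is
no idle time.

The long jobs have length at least $10b-1>6b=C-d$, so by \eqref{eq:basic} they do
not migrate. Two long jobs have total length at least $20b-2>18b$, so each machine
has exactly one long job. Thus there are $b$ \emph{wide} machines $x$ with room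
$c_x=8b+1$ for short jobs and three \emph{narrow} ones with room $c_x=b$. Since
$4b+2d=28b>C$, a short job migrates at most once. Let $G$ be the multigraph on the
set $V$ of machines whose edges are the migrating short jobs, each joining its two
machines. Its number of edges is the number of migrations and also the number of
migrating jobs. We show that $G$ has at least $m$ edges.

For a set $X$ of machines with $g$ wide and $t$ narrow members put
\[
   \nu(X)=g+tb .
\]
Then $\sum_{x\in X}c_x\equiv\nu(X)\pmod{4b}$. Moreover $\nu(V)=4b$, and
$0<\nu(X)<4b$ for every nonempty $X\ne V$.

\emph{$G$ is connected.} If $X$ is the vertex set of a component, the short work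
on $X$ consists of complete short jobs. So $4b$ divides $\nu(X)$, and $X=V$.

Hence $G$ has at least $m-1$ edges. Suppose it has exactly $m-1$; then it is a
tree.

\emph{Sizes are forced.} Let $J$ be an edge, and let $X$ and $V\setminus X$ be the
two sides of $G$ without $J$. Then \emph{the part of $J$ on the side $X$ has
length $\nu(X)$.} Indeed every other short job lies entirely in $X$ or entirely
outside. The short work on $X$ is $\sum_{x\in X}c_x$, so the part of $J$ on $X$ is
congruent to $\nu(X)$ modulo $4b$. Both numbers lie strictly between $0$ and $4b$.

\emph{Narrow machines are leaves.} Suppose a narrow machine $u$ has at least two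
edges, let $J$ be one of them and $X$ the side of $J$ containing $u$. Then $X$
also contains the other end of another edge at $u$, so the part of $J$ on $u$ has
length $\nu(X)>\nu(\{u\})=b=c_u$, which is impossible.

\emph{A branching.} In a tree, the three paths that join three given vertices in
pairs have a common vertex: the one where the path from the third vertex to the
path between the first two arrives. Let $w$ be this vertex for the three narrow
machines. If $w$ were narrow, it would be an interior vertex of the path between
the other two narrow machines, contradicting that it is a leaf. So $w$ is wide,
and the three narrow machines lie in three different components $X_1,X_2,X_3$ of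
$G-w$. Each $X_i$ contains one narrow and at most $b-1$ wide machines, as $w$ is
not in it. Hence $\nu(X_i)\le 2b-1$, and the job joining $w$ to $X_i$ has a part
of length $4b-\nu(X_i)\ge2b+1$ on $w$.

\emph{Contradiction.} Of these three jobs, two have both their first parts or both
their second parts on $w$. By time reversal assume first parts. For the one of the
two whose first part is completed later, Lemma~\ref{lem:queue} gives
\[
   (2b+1)+4b+12b\le C=18b ,
\]
which is false.

So $G$ has at least $m$ edges, that is, there are at least $m$ migrations, made by
at least $m$ different jobs. This proves Theorem~\ref{thm:A}. \qed

\begin{remark}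
The condition $b\ge2$ is where $m\ge5$ enters. For $G$ to have $m=b+3$ edges, at
least $b+3$ of the $2b+1$ short jobs must migrate, so $2b+1\ge b+3$. For $b=1$ the
lower-bound argument still applies: the only long job of length $9$ does not fit
together with one of length $17$ into $18$ time units, so again each machine has
exactly one long job. But with only $3=m-1$ short jobs $G$ has to be a tree, and
the contradiction shows that there is no schedule of makespan $\Delta=18$ at all.
\end{remark}

\section{Wrapping around, and gaps in subset sums}\label{sec:tools}

We turn to Theorem~\ref{thm:B}. Fix a schedule $\sigma$ of makespan $C$ on
$m\le4$ machines. The plan is to keep the amount of work on each machine and to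
rearrange the jobs by wrapping around. A job that is cut once fits automatically
if $p_j\le C-d$. A job that is cut $r\ge2$ times fits if $p_j+rd\le C$. We know
this if the job is short enough, or if $\sigma$ itself has the job on $r+1$
machines. The cuts must be arranged so that one of these always applies.

\paragraph{Reduction.}
Call a job \emph{movable} if $p_j\le C-d$, and let $\mathcal J$ be the set of
movable jobs. By \eqref{eq:basic} the other jobs, called \emph{fixed}, do not
migrate in $\sigma$, and we leave each of them on its machine. Let $c_i$ be the
amount of movable work on machine $i$ in $\sigma$. Together with the fixed jobs of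
that machine it is at most $C$. Our schedules will have the same loads $c_i$.
Machines with $c_i=0$ run their fixed jobs one after another and are ignored from
now on. Let $k\le4$ be the number of remaining machines. If $k=0$, there are no
migrations. Let $k\ge1$, number the remaining machines so that
\[
   0<c_1\le\dots\le c_k ,\qquad\text{and put } T=\sum_{i=1}^k c_i=\sum_{j\in\mathcal J}p_j .
\]
We construct a schedule of makespan at most $C$ with at most $k-1\le m-1$
migrations.

Order the machines as $\pi_1,\dots,\pi_k$ and lay the movable jobs, in some order,
consecutively on the interval $[0,T]$. The \emph{breakpoints} are
$s_i=c_{\pi_1}+\dots+c_{\pi_i}$, $1\le i\le k-1$; we also put $s_0=0$ and $s_k=T$.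
Machine $\pi_i$ receives the work laid on $[s_{i-1},s_i]$. A job \emph{contains} a
breakpoint that lies in the interior of its interval; let $r_j$ be the number of
breakpoints contained in $j$. The two orders are called \emph{admissible} if
\begin{equation}\label{eq:adm}
    p_j+r_jd\le C\qquad\text{for all }j\in\mathcal J .
\end{equation}
As movable jobs satisfy $p_j\le C-d$, only jobs with $r_j\ge2$ need to be checked.

\begin{lemma}\label{lem:wrap}
Admissible orders yield a schedule of makespan at most $C$ with
$\sum_j r_j\le k-1$ migrations.
\end{lemma}

\begin{proof}
Let a job of length $p$ containing $r\ge1$ breakpoints occupy
$\pi_i,\dots,\pi_{i+r}$, with part $x$ on $\pi_i$ and part $y$ on $\pi_{i+r}$. Run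
it on $\pi_{i+r}$ during $[0,y]$, then on $\pi_{i+r-1},\dots,\pi_{i+1}$ in this
order, each part starting exactly $d$ after the previous one ends, and finally on
$\pi_i$ during $[C-x,C]$. The last part but one ends at time $p-x+(r-1)d$, so the
last pause is $C-p-(r-1)d$, which is at least $d$ by \eqref{eq:adm}.

A machine strictly inside the range of such a job carries no other movable work.
Any other machine $\pi_i$ carries at most one part at the beginning, of the job
containing $s_{i-1}$, and at most one part at the end, of the job containing
$s_i$. These are different jobs, and the two parts do not overlap since together
they are at most $c_{\pi_i}\le C$. The remaining jobs of a machine, the movable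
ones with $r_j=0$ and the fixed ones, run on that machine only. They are placed in
its free time, interrupted if necessary; this time suffices since the total load
is at most $C$. Job $j$ migrates $r_j$ times, and each breakpoint is contained in
at most one job.
\end{proof}

There are two simple reasons why no job contains both $s_i$ and $s_{i+1}$:
\begin{itemize}
\item[(R1)] a boundary between jobs lies in $[s_i,s_{i+1}]$;
\item[(R2)] every job has length at most $s_{i+1}-s_i=c_{\pi_{i+1}}$.
\end{itemize}
For (R1) we need a set of jobs whose total falls into a prescribed interval. If
there is no such set, the jobs have a special shape:

\begin{lemma}\label{lem:gap}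
Let $\alpha>0$ and $\beta\ge2\alpha$, and suppose that no subset of a finite
family of positive numbers has its sum in $[\alpha,\beta]$. Then each number is
either less than $\alpha$ (``small'') or greater than $\beta$ (``large''), and the
small ones have total less than $\alpha$.
\end{lemma}

\begin{proof}
The first claim concerns the one-element subsets. If the small numbers had total
at least $\alpha$, add them one at a time. The first partial sum that reaches
$\alpha$ is less than $2\alpha\le\beta$, a contradiction.
\end{proof}

Finally, $\sigma$ gives us information about individual movable jobs:
\begin{itemize}
\item[(S1)] A movable job of length $p$ that exceeds the sum of the $r$ largest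
loads $c_i$ is on at least $r+1$ machines in $\sigma$, so $p+rd\le C$ by
\eqref{eq:basic}.
\item[(S2)] Call a movable job of length $p$ \emph{heavy} if $p>C-2d$. By
\eqref{eq:basic} a heavy job migrates at most once in $\sigma$, so it is on at
most two machines.
\end{itemize}

From now on a letter denoting a single job also denotes its length, and the
subset sums of a set of jobs are those of their lengths.

\paragraph{At most three machines.}
For $k\le2$ there is at most one breakpoint, so all orders are admissible. The
case $k=3$ shows how the lemmas work together. Suppose first that some
$Q\subseteq\mathcal J$ has its sum in $[c_a,c_a+c_x]$ for some $a\ne x$. Order the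
machines as $a,x$, then the third one, and put $Q$ first. A boundary lies in
$[s_1,s_2]$, so by (R1) all $r_j\le1$, and the orders are admissible. Otherwise,
taking $(a,x)=(1,3)$ and $(3,2)$, no subset sum lies in
\begin{equation}\label{eq:union}
   [c_1,c_1+c_3]\cup[c_3,c_3+c_2]=[c_1,c_2+c_3] .
\end{equation}
As $c_2+c_3\ge2c_1$, Lemma~\ref{lem:gap} says that the small jobs have total less
than $c_1$ and the large ones exceed $c_2+c_3$. The total is $T$ with
$c_1<T\le2(c_2+c_3)$. The first inequality shows that there is a large job, the
second that there are not two. So there is exactly one large job $G$. It exceeds
the sum of the two largest loads, so $G+2d\le C$ by (S1). Now the machine order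
$2,3,1$ with $G$ first is admissible: $G$ contains both breakpoints, as
$G>c_2+c_3=s_2$, and the other jobs contain none.

\section{Four machines}\label{sec:four}

Let $k=4$, and let $K$ be a largest movable job. The cases are distinguished by
the size of $K$ and by whether $K$ is heavy. We wrap around in all cases but one,
part of Case~3. There we let one machine share a job with each of the three
others, and we have to look at the timing of~$\sigma$.

\subsection*{Case 1: $K\le c_3$}

Place the two largest machines in the middle: use the machine order $1,3,4,2$. The
two inner intervals have lengths $c_3$ and $c_4$, both at least $K$, so by (R2) all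
$r_j\le1$, for any job order.

\subsection*{Case 2: $K>c_3$ and $K$ is not heavy}

Here every movable job is at most $K\le C-2d$, so it may contain two breakpoints,
and we only have to take care of jobs containing three. Use the machine order
$2,3,4,1$ with $K$ first. As $K>c_2$, it contains $s_1$, so no other job does. If
$K>c_2+c_3+c_4$, then $K$ contains all three breakpoints, the others none, and
$K+3d\le C$ by (S1). Otherwise $K$ does not contain $s_3$, and every job contains
at most two breakpoints. In both cases the orders are admissible.

\subsection*{Case 3: $K$ is heavy and $c_3<K\le c_4$}

Use machine orders $a,x,4,b$ with $\{a,x,b\}=\{1,2,3\}$. By (R2) no job contains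
both $s_2$ and $s_3$. If some $Q\subseteq\mathcal J$ has its sum in
$[c_a,c_a+c_x]$, put $Q$ first. By (R1) no job contains both $s_1$ and $s_2$, so
all $r_j\le1$ and the orders are admissible. If this fails for all choices of $a$
and $x$, then by \eqref{eq:union} no subset sum lies in $[c_1,c_2+c_3]$, and
Lemma~\ref{lem:gap} applies: the small jobs have total less than $c_1$, the large
ones exceed $c_2+c_3$.

\paragraph{Some large job $R$ is not heavy.}
Use the machine order $1,2,4,3$ with $R$ first. Since
$s_2=c_1+c_2\le c_2+c_3<R\le c_4<s_3$, the job $R$ contains $s_1$ and $s_2$ but not
$s_3$. The other jobs contain at most $s_3$. As $R+2d\le C$, the orders are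
admissible.

\paragraph{All large jobs are heavy.}
Each machine $u\in\{1,2,3\}$ carries in $\sigma$ a part of some large job $J_u$,
because the small jobs have total less than $c_1\le c_u$. By (S2) $J_u$ is on at
most two machines and migrates at most once, and it is longer than the sum of any
two of $c_1,c_2,c_3$. So it is exactly on $u$ and $4$ and migrates exactly once.
In particular $J_1,J_2,J_3$ are distinct. They form a star with center $4$.

Lemma~\ref{lem:wrap} never puts parts of three migrating jobs on one machine, so
we build the schedule by hand. The problem is to fit the parts of
$J_1,J_2,J_3$ on machine $4$. In $\sigma$ they do fit, and filling the movable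
load of each machine $u$ with $J_u$ alone does not make them longer. Let $q_u$ be
the length of $J_u$, and let $x_u\le c_u$ and $y_u$ be its parts on $u$ and on $4$
in $\sigma$, so $x_u+y_u=q_u$. In the new schedule $J_u$ has $c_u$ units on $u$
and
\[
    g_u=q_u-c_u\le q_u-x_u=y_u
\]
units on machine $4$; here $g_u>0$ because $q_u>c_2+c_3\ge c_u$. All other movable
jobs go entirely to machine $4$. The movable load of $u$ is $c_u$, and that of
machine $4$ is $T-c_1-c_2-c_3=c_4$, as before.

Let $E$ be the set of those $u$ for which $J_u$ has its first part in $\sigma$ on
machine $4$. Run the $J_u$, $u\in E$, on machine $4$ one after another from time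
$0$, in the order in which their first parts are completed there in $\sigma$, and
run $J_u$ on $u$ during $[C-c_u,C]$. The pause of $J_u$ is the difference between
$C-c_u$ and the time when its $g_u$ units on machine $4$ are completed, that is,
\[
   C-c_u-\sum g_w-g_u=C-\sum g_w-q_u\ \ge\ C-\sum y_w-q_u\ \ge\ d ,
\]
where the sums run over the $w\in E$ before $u$, and the last step is
Lemma~\ref{lem:queue} for $\sigma$. For the $u\notin E$ do the same in reversed
time: the parts of $J_u$ on machine $4$ are packed against time $C$, and $J_u$
runs on $u$ during $[0,c_u]$. The early and the late block on machine $4$ do not
overlap, since together they are at most $c_4\le C$. The fixed jobs and the other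
movable jobs fill the remaining time of their machines. This schedule has makespan
at most $C$ and three migrations.

\begin{remark}
A branching with three arms is also what Theorem~\ref{thm:A} exploits. The
difference is that here each arm is a single machine $u$, with less room than one
large job. If several large jobs connect $u$ to the center, we may keep one of
them and put the others entirely on the center; the part of the remaining one on
the center does not grow. In Section~\ref{sec:five} the arm $\{v_2,u_3\}$ of
$v_1$ has room for two whole short jobs. It is served by $A$ and $B$, with $4$ and
$1$ units on $v_1$. If it were served by one job, that job would have $5$ units on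
$v_1$, one too many.
\end{remark}

\subsection*{Case 4: $K$ is heavy and $K>c_4$}

By (S2) $K$ is on at most two machines in $\sigma$, so $K\le c_3+c_4$. Thus $K$
fits into the loads of the two largest machines. Let $s$ be the room that is left
there,
\[
   s=c_3+c_4-K,\qquad 0\le s<c_3,
\]
and let $\mathcal J'=\mathcal J\setminus\{K\}$, whose total is $T'=s+c_1+c_2$. The
idea is to lay $K$ across machines $3$ and $4$. Either the other jobs can then be
cut suitably, or there is exactly one further big job.

\paragraph{Step 1: first forbidden sums.}
Use the machine order $3,4,2,1$ and put $K$ first, then some
$Q\subseteq\mathcal J'$, then the rest. Since $s_1=c_3<K\le c_3+c_4=s_2$, the job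
$K$ contains only $s_1$, and no other job contains $s_1$. If the sum of $Q$ lies in
$[s,s+c_2]$, a boundary lies in $[K+s,K+s+c_2]=[s_2,s_3]$, so all $r_j\le1$ by (R1)
and the orders are admissible. We may therefore assume that no subset of
$\mathcal J'$ has its sum in $[s,s+c_2]$. Taking complements in $\mathcal J'$, no
subset has its sum in $[c_1,c_1+c_2]$ either. The empty set shows that $s>0$.

\paragraph{Step 2: one big job besides $K$.}
We claim that \emph{either admissible orders exist, or $\mathcal J'$ consists of
one job $G>s+c_2$ and of jobs with total less than $c_1$.}

\emph{Suppose $s\le c_1+c_2$.} Let $\lambda=\min(s,c_1)>0$ and $\mu=\max(s,c_1)$.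
The two forbidden intervals meet, because $s\le c_1+c_2$ and $c_1\le s+c_2$, so
their union is $[\lambda,\mu+c_2]$. As $\mu+c_2\ge2\lambda$, Lemma~\ref{lem:gap}
shows that the small jobs of $\mathcal J'$ have total less than $\lambda\le c_1$
and the large ones exceed $\mu+c_2\ge s+c_2$. Since
$\lambda<T'=\lambda+\mu+c_2\le2(\mu+c_2)$, there is exactly one large job, as in
the case $k=3$.

\emph{Suppose $s>c_1+c_2$.} Now the two intervals are disjoint. But $s$ is large,
so there is much freedom in the position of $K$ within the machines $3$ and $4$.
We use it by placing jobs before $K$. Take the machine order $1,3,4,2$ and the job
order $Q$, $K$, rest, where $Q\subseteq\mathcal J'$ has sum $z\in[c_1,c_1+s]$.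
\begin{itemize}
\item $K$ occupies $[z,z+K]$ with $z\ge c_1=s_1$ and
$z+K\le c_1+s+K=c_1+c_3+c_4=s_3$, so it contains at most $s_2$.
\item The jobs of $Q$ lie in $[0,z]$ with $z\le c_1+s<c_1+c_3=s_2$, so they contain
at most $s_1$.
\item The other jobs start at or after $z+K>c_1+c_4\ge c_1+c_3=s_2$, so they contain
at most $s_3$.
\end{itemize}
So these orders are admissible. Exchanging the roles of machines $1$ and $2$, the
machine order $2,3,4,1$ is admissible with $Q$, $K$, rest whenever $Q$ has sum
$z\in[c_2,c_2+s]$: then $s_1=c_2\le z$ and $z+K\le c_2+c_3+c_4=s_3$, further
$z<c_2+c_3=s_2$, and $z+K>c_2+c_4\ge s_2$. Hence, if no admissible orders arise, no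
subset sum of $\mathcal J'$ lies in $[c_1,c_1+s]\cup[c_2,c_2+s]$, which equals
$[c_1,c_2+s]$ because $c_2<s<c_1+s$. As $c_2+s\ge2c_1$, Lemma~\ref{lem:gap} shows
that the small jobs have total less than $c_1$ and the large ones exceed $c_2+s$.
Since $c_1<T'=s+c_1+c_2<2(c_2+s)$, there is again exactly one large job. This
proves the claim.

\paragraph{Step 3: end of Case 4.}
Let $G$ be the job from Step~2.

\emph{If $G$ is not heavy,} use the machine order $3,4,2,1$ and the job order $K$,
$G$, rest. As in Step~1, $K$ contains only $s_1$. The job $G$ starts at
$K=s_2-s<s_2$ (here $s>0$ is used), after $s_1$, and ends at
$K+G>K+s+c_2=s_3$, so it contains exactly $s_2$ and $s_3$. The rest contain no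
breakpoint. Since $G+2d\le C$, the orders are admissible.

\emph{If $G$ is heavy,} then by (S2) each of $K$ and $G$ is on at most two machines
in $\sigma$. Each of the four machines carries part of $K$ or of $G$, because the
other movable jobs have total less than $c_1$. So $K$ is on a pair of machines
$i,j$ and $G$ on the complementary pair $l,h$; in particular $K\le c_i+c_j$ and
$G\le c_l+c_h$. Use the machine order $i,j,l,h$ with $K$ first and $G$ last. Then
$K$ lies in $[0,s_2]$ and $G$ in $[s_2,T]$, so each contains at most one
breakpoint. The other jobs are shorter than $c_1$, which is at most the distance
of any two breakpoints, so they also contain at most one. The orders are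
admissible.

In all cases Lemma~\ref{lem:wrap}, or the explicit schedule in Case~3, gives a
schedule of makespan at most $C$ with at most $k-1\le m-1$ migrations. This proves
Theorem~\ref{thm:B}. \qed

\section{The minimum is attained}\label{sec:exist}

\begin{proof}[Proof of Corollary~\ref{cor}]
For $m\ge5$ the statement fails by Theorem~\ref{thm:A}. Let $m\le4$ and fix an
instance. The idea is that Theorem~\ref{thm:B} leaves only finitely many
combinatorial types of schedules to consider, and for each type the minimization
is a linear program.

The schedules constructed in the proof of Theorem~\ref{thm:B} can be chosen with
at most $n+1$ pieces on each machine. On a machine in Lemma~\ref{lem:wrap}, each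
migrating job has at most one piece, and the free time consists of at most two
intervals; if the other jobs fill it one after another, at most one of them is
interrupted. In the explicit schedule of Case~3 the free time of each of the four
machines is a single interval, so no job is interrupted there. Ignored machines
run their fixed jobs one after another.

Let $\mathcal S$ be the class of schedules with at most $m(n+1)$ pieces and at
most $m-1$ migrations. We have seen that every schedule can be replaced by one in
$\mathcal S$ whose makespan is not larger. So it is enough to show that the
minimum of the makespan over $\mathcal S$ is attained.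

The schedules in $\mathcal S$ have finitely many combinatorial types, a type being
given by the job and the machine of each piece, the order of the pieces on each
machine, and the order of the pieces of each job. For a fixed type, take as
variables the start times and lengths of the pieces and a bound $C$ for the
makespan. All requirements are weak linear inequalities and equations: start times
and lengths are nonnegative, consecutive pieces on a machine do not overlap,
consecutive pieces of a job respect the order and the delay, the lengths of the
pieces of job $j$ add up to $p_j$, and all pieces end by time $C$. These define a
closed polyhedron on which $C\ge0$, so if it is nonempty, the linear function $C$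
attains its minimum. A minimizer may have pieces of length zero. We delete them
one at a time. Deleting such a piece does not increase the number of migrations
and does not violate a delay: if the pieces of the job before and after it lie on
different machines, at least one of the two old transitions was a migration and
its pause of at least $d$ remains. So each minimizer gives a schedule in
$\mathcal S$.

At least one type is feasible, since all jobs can be run on one machine. The
smallest of the finitely many minima is attained by a schedule in $\mathcal S$. It
has at most $m-1$ migrations and is optimal among all schedules.
\end{proof}

\begin{thebibliography}{1}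
\bibitem{source}
\emph{Preemptive Scheduling on Identical Machines Subject to Migration Delay},
\url{http://cgi.csc.liv.ac.uk/~ctag/seminars/200506/alexey-scheduling.pdf}.
\end{thebibliography}

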